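# Conforming Delaunay tetrahedrizations of 1-complexes with polynomially many vertices

## 1. A polynomial bound for edges in space

**Theorem 1.** Let $K$ be a 1-complex in $\mathbb R^3$ with at least one edge, and let $n$ be the total number of its vertices and edges. There is a finite set $S\subset|K|$ that contains all vertices of $K$, satisfies
$$|S|\le 300\,n^5(1000n^4)^{166},$$
and is such that for any two points $p,q\in S$ that are consecutive on an edge of $K$,
$$(s-p)\cdot(s-q)>0\qquad\text{for all } s\in S\setminus\{p,q\}. \tag{1}$$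

**Corollary 2.** Every non-empty 1-complex $K\subset\mathbb R^3$ with $n$ vertices and edges has a conforming Delaunay tetrahedrization with at most
$$f(n)=300\,n^5(1000n^4)^{166}+3$$
vertices.

Let us unpack the words. A *1-complex* is a finite collection of points (vertices) and straight segments (edges), closed under taking endpoints, any two of which meet only in a common face, possibly empty. So two edges are either disjoint or share exactly one endpoint, and no vertex lies in the interior of an edge. We write $|K|$ for the union of all vertices and edges, $m$ for the number of edges, and we always assume $K\ne\emptyset$.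

For a finite set $S\subset\mathbb R^3$, a *Delaunay tetrahedrization* of $S$ is a tetrahedrization of the convex hull of $S$ with vertex set $S$ in which the circumscribed sphere of every tetrahedron has no point of $S$ in its interior. A *conforming Delaunay tetrahedrization of $K$* is a Delaunay tetrahedrization, of some finite point set that may contain points other than the vertices of $K$, that contains a subdivision of $K$ as a subcomplex: every vertex of $K$ is a vertex of it, and every edge of $K$ is an edge of it or is cut into two or more of its edges.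

The question answered by Corollary 2 is: is there a polynomial $f(n)$ such that every 1-complex with $n$ vertices and edges has a conforming Delaunay tetrahedrization with at most $f(n)$ vertices? The point is that $f$ may depend only on the combinatorial size $n$, while distances and angles in $K$ may be arbitrarily small. In the plane, the smallest conforming Delaunay triangulation of a 1-complex with $n$ vertices and edges sometimes needs at least a constant times $n^2$ vertices, and a constant times $n^3$ vertices always suffice (Edelsbrunner and Tan).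

Two points of $S$ are *consecutive* on an edge $e$ if both lie on $e$, they are distinct, and no point of $S$ lies strictly between them. Condition (1) is a statement about balls, because
$$(s-p)\cdot(s-q)=\Bigl|s-\frac{p+q}2\Bigr|^2-\frac{|p-q|^2}4. \tag{2}$$
So (1) says that the closed ball with diameter $pq$ contains no point of $S$ except $p$ and $q$.

Here is a small example. Let $p=(-2,0,0)$, $q=(2,0,0)$, and let $s_1,s_2,s_3$ be the vertices of an equilateral triangle on the unit circle in the plane $x=0$, centered at the origin. Let $K$ consist of the edge $pq$ and of the three isolated vertices $s_i$, so $n=6$. The sphere through $p,s_1,s_2,s_3$ has center $(-\frac34,0,0)$ and radius $\frac54$, and $q$ is at distance $\frac{11}4$ from the center, hence outside. By symmetry the sphere through $q,s_1,s_2,s_3$ does not enclose $p$. The five points are not on a common sphere, so the Delaunay tetrahedrization is unique, and it consists of the two tetrahedra $ps_1s_2s_3$ and $qs_1s_2s_3$. It does not contain the edge $pq$. Condition (1) fails accordingly: $(s_1-p)\cdot(s_1-q)=1-4<0$.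 If we add the origin to $S$, then for the pair $p,0$ we get $(s_i-p)\cdot s_i=1>0$ and $(q-p)\cdot q=8>0$, and symmetrically for $0,q$. So (1) holds after one insertion.

## 2. From empty diametral balls to a tetrahedrization

We derive Corollary 2 from Theorem 1.

**Step 1: a spanning set.** The purpose is to have a point set that has a Delaunay tetrahedrization at all. If $m\ge1$ take $S$ from Theorem 1. If $m=0$ let $S$ be the vertex set, so $|S|=n$ and (1) is void. If $S$ does not affinely span $\mathbb R^3$, add at most three points, each outside the affine span of the points chosen so far and outside all the closed balls with diameters $pq$ of (1); there are finitely many balls, so this is possible. These balls cover all edges of $K$, so the new points are on no edge, the consecutive pairs do not change, and (1) still holds. Now $S$ has at most $f(n)$ points.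

**Step 2: a Delaunay tetrahedrization of $S$ exists.** The purpose is to deal with cospherical points. Fix generic numbers $\eta_x$, $x\in S$, and lift each $x\in S$ to height $|x|^2+\varepsilon\eta_x$ over $\mathbb R^3$. A facet of the lower convex hull projects to a three-dimensional polytope, so it contains four lifted points with affinely independent projections. If it contained a fifth lifted point, then with the affine dependence $\sum c_ix_i=0$, $\sum c_i=0$, $c\ne0$, of the five projections we would get $\sum c_i|x_i|^2+\varepsilon\sum c_i\eta_{x_i}=0$. Since $\eta$ is generic, $\sum c_i\eta_{x_i}\neq0$ for each of the finitely many dependences in question, so this excludes only finitely many $\varepsilon$. Hence for all small $\varepsilon>0$ the lower hull is simplicial. Since $|x|^2$ is strictly convex, for $\varepsilon=0$ every lifted point is the only one on some lower supporting hyperplane (the tangent one); this persists for small $\varepsilon$, so every lifted point is a vertex of the lower hull. Its projection is therefore a tetrahedrization of $\operatorname{conv}S$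 with vertex set $S$.

There are finitely many such tetrahedrizations, so one of them occurs for a sequence $\varepsilon\to0$. For each tetrahedron $\tau$ of it, the affine function that interpolates the heights at the vertices of $\tau$ is at most the height on all of $S$. In the limit, the affine function $\ell_\tau$ with $\ell_\tau(x)=|x|^2$ at the vertices of $\tau$ satisfies $\ell_\tau(x)\le|x|^2$ on $S$. The function $|x|^2-\ell_\tau(x)$ vanishes exactly on the circumsphere of $\tau$ and is negative exactly in its interior. So no point of $S$ is inside.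

**Step 3: every Delaunay tetrahedrization $\mathcal D$ of $S$ contains every segment $pq$ of (1).** The purpose is to turn empty balls into edges. Let $p,q$ be consecutive on an edge, and define the affine function $\ell$ by $|x|^2-\ell(x)=(x-p)\cdot(x-q)$. By (1), $|x|^2-\ell(x)$ vanishes at $p,q$ and is positive on the rest of $S$. Let $z=\frac{p+q}2$ lie in the tetrahedron $\tau=\operatorname{conv}(v_0,\dots,v_3)$ of $\mathcal D$, and write $z=\sum\alpha_iv_i$ as a convex combination. Let $\ell_\tau$ be as in Step 2; since $\mathcal D$ is Delaunay, $\ell_\tau\le|x|^2$ on $S$. Then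
$$\ell(z)=\frac{|p|^2+|q|^2}2\ \ge\ \frac{\ell_\tau(p)+\ell_\tau(q)}2=\ell_\tau(z)=\sum\alpha_i|v_i|^2\ \ge\ \sum\alpha_i\ell(v_i)=\ell(z).$$
Equality holds throughout, so $\alpha_i>0$ implies $|v_i|^2=\ell(v_i)$, that is, $v_i\in\{p,q\}$. As $z\ne p,q$, both $p$ and $q$ are vertices of $\tau$, and $pq$ is an edge of $\mathcal D$. Each edge of $K$ is a union of such segments, so $\mathcal D$ contains a subdivision of $K$. This proves Corollary 2 from Theorem 1. $\square$

**Remark (a quadratic lower bound).** The smallest conforming Delaunay tetrahedrization in $\mathbb R^3$ sometimes needs at least a constant times $n^2$ vertices. Let $K$ lie in a plane $P$ and be an example for the planar lower bound quoted in Section 1, and let $\mathcal D$ be a conforming Delaunay tetrahedrization with vertex set $S$. Each sub-edge $pq$ of $K$ in $\mathcal D$ is an edge of a tetrahedron whose open circumball misses $S$; intersecting with $P$ gives an open disk with $p,q$ on its boundary that misses $S\cap P$. Hence the lift of $pq$ to the graph of $|x|^2$ over $P$ lies in a face of the lower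 hull of the lifted set $S\cap P$, so $pq$ is an edge or a chord of a cocircular Delaunay polygon. Sub-edges do not cross, so these chords extend to a triangulation of the Delaunay polygons. The result is a planar conforming Delaunay triangulation of $K$ with at most $|S|$ vertices.

From now on we only prove Theorem 1. We assume $m\ge1$; then there are at least two vertices, so $n\ge3$ and $m\le n-2$.

## 3. Stars and parallel bundles by hand

A single edge needs nothing: $S$ consists of its two endpoints. Two families of larger examples can be solved completely, and the proof will combine them.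

**Stars.** Let all edges share the vertex $o=0$, with distinct unit directions and lengths $r_1,\dots,r_m$. On every edge put the points at all those distances $r_i$ from $o$ that occur on it, together with $o$; this is at most $m^2+1$ points. For unit vectors $u,u'$ at angle $\theta$ and numbers $0\le a<b$, $c\ge0$,
$$(cu'-au)\cdot(cu'-bu)=(c-a)(c-b)+c(a+b)(1-\cos\theta). \tag{3}$$
Let $au,bu$ be consecutive on one edge and $cu'$ another point of $S$. No $r_i$ lies strictly between $a$ and $b$, so $(c-a)(c-b)\ge0$. If $u'\ne u$ and $c>0$, the last term is positive. If $c=0$, then $a>0$ (otherwise $cu'=0$ is an endpoint of the pair) and the value is $ab>0$. If $u'=u$, then $c\neq a,b$ and the value is $(c-a)(c-b)>0$. So (1) holds. Notice that $b/a$ may be as large as we like: a step may be arbitrarily long compared with the distance to $o$, provided that the points on all edges sit on common spheres about $o$.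

**Parallel bundles.** Let all edges be parallel to a unit vector $u$. On every edge put a point at each height $x\cdot u$ at which some edge has an endpoint, if that height occurs on the edge; at most $2m^2$ points. If $p,q$ are consecutive on one edge, at heights $a<b$, and $s$ is a point at height $c$ on a line at distance $\delta$ from the line of $p,q$, then
$$(s-p)\cdot(s-q)=(c-a)(c-b)+\delta^2. \tag{4}$$
Again $(c-a)(c-b)\ge0$. If $\delta>0$ we are done; if $\delta=0$ then $s\ne p,q$ forces $c\ne a,b$ and the product is positive. Here $\delta$ may be arbitrarily small compared with the steps, provided that the points on all edges sit on common planes perpendicular to $u$.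

## 4. Matched points on two lines and the defect around three

**Misalignment and oblique planes.** How exactly must points be aligned? Let two parallel lines have distance $\delta>0$, put points at all multiples of $L$ on the first, and points shifted by $t$, $0<t\le L/2$, on the second. For $p,q$ at $0$ and $L$ and $s$ at height $t$, formula (4) gives $\delta^2-t(L-t)$. If this is positive then $t<2\delta^2/L$; and $t<\delta^2/L$ suffices for it to be positive. So the allowed shift is of *second* order in the distance of the lines.

The first method one would try for general $K$ is to cut all edges with one family of parallel planes. Take the plane normal $(\sin\alpha,0,\cos\alpha)$, $0<\alpha<\frac\pi2$, and the two vertical lines through $(0,0,0)$ and $(\delta,0,0)$. A plane of the family meets them at points whose heights differ by $\delta\tan\alpha$, a shift of *first* order. If $\delta\tan\alpha\le L/2$, condition (1) fails as soon as $L\ge\delta(\tan\alpha+1/\tan\alpha)$. So the steps would have to be as short as a multiple of $\delta$, and $\delta$ is not controlled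 by $n$. Planes perpendicular to all edges do not exist, since the edges have different directions. This is where plane sections stop. We repair them by moving the section points along the edges.

**Definition (matching).** Let $\ell,\ell'$ be distinct lines with unit directions $u,u'$, $u\cdot u'>0$, at angle $\theta$. Put $\kappa=|u-u'|=2\sin(\theta/2)$, so that $u\cdot u'=1-\kappa^2/2$ and $\kappa^2<2$. The *matching* $\mu:\ell\to\ell'$ is defined by
$$(\mu(p)-p)\cdot(u+u')=0,\qquad\text{and}\quad D(p)=|\mu(p)-p|. \tag{5}$$

For parallel lines this is orthogonal projection; for two lines that meet in $o$ it sends $o+su$ to $o+su'$. So it is the alignment used in both families of Section 3.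

*Formulas for two lines.* Since $u\cdot(u+u')=u'\cdot(u+u')=1+u\cdot u'>0$, the map $\mu$ is well defined; $(u'-u)\cdot(u'+u)=0$ gives $\mu(p+\alpha u)=\mu(p)+\alpha u'$; the matching $\ell'\to\ell$ is $\mu^{-1}$; and reversing both orientations does not change $\mu$.

Suppose that the lines are not parallel. Let $a\in\ell$, $a'\in\ell'$ be the feet of the common perpendicular (with $a=a'$ if the lines meet), $h=|a-a'|$ and $w=h/\kappa$. Then $\mu(a)=a'$, and for $p=a+su$,
$$\mu(p)-p=(a'-a)+s(u'-u),\qquad D(p)^2=h^2+\kappa^2s^2=\kappa^2(w^2+s^2), \tag{6}$$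
because $a'-a$ is orthogonal to $u,u'$. So $D$ is comparable to $h$ for $|s|\le w$, where the lines look parallel, and to $\kappa|s|$ for $|s|\ge w$, where they look like two rays of a star. We have $\operatorname{dist}(p,\ell')^2=h^2+s^2\sin^2\theta$ and $\sin^2\theta=\kappa^2(1-\kappa^2/4)\ge\kappa^2/2$. Hence
$$\operatorname{dist}(p,\ell')\le D(p)\le\sqrt2\operatorname{dist}(p,\ell'),\qquad |D(p+\alpha u)-D(p)|\le\kappa|\alpha|; \tag{7}$$
the last bound holds since $\mu(p+\alpha u)-(p+\alpha u)=(\mu(p)-p)+\alpha(u'-u)$. Since $\operatorname{dist}(p+\alpha u,\ell')=\operatorname{dist}(p+\alpha u-\alpha u',\ell')$, also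
$$|\operatorname{dist}(p+\alpha u,\ell')-\operatorname{dist}(p,\ell')|\le\kappa|\alpha|. \tag{8}$$
For a shifted point $q=\mu(p)+tu'$ and $v=q-p$, use $(\mu(p)-p)\cdot u=s(u'\cdot u-1)=-\kappa^2s/2$ and $(\mu(p)-p)\cdot u'=\kappa^2s/2$, with $D=D(p)$:
$$v\cdot u=t\Bigl(1-\frac{\kappa^2}2\Bigr)-\frac{\kappa^2s}2,\qquad |v|^2=D^2+t^2+t\kappa^2s. \tag{9}$$
As $\kappa|s|\le D$ and $|t|D\le\frac12(D^2+t^2)$, for $\kappa\le\frac1{10}$ this gives
$$|v\cdot u|\le|t|+\frac{\kappa D}2,\qquad |v|^2\ge0.9(D^2+t^2). \tag{10}$$
For parallel distinct lines everything in (7)–(10) holds with $\kappa=0$, with $\kappa^2s$ read as $0$, and with $D$ equal to the distance of the lines.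

**Three lines.** One would now like to put points on all lines of a cluster so that any two are matched. This is impossible in general. Let three lines have directions $u_1,u_2,u_3$ with pairwise positive inner products, let $p\in\ell_1$, and put $P=\mu_{12}(p)-p$, $Q=\mu_{13}(p)-p$, $U=u_2-u_1$, $W=u_3-u_1$. Then $\mu_{23}(\mu_{12}(p))=\mu_{13}(p)+\tau u_3$ with
$$\tau(1+u_2\cdot u_3)=P\cdot W-Q\cdot U,\qquad\text{in particular}\quad |\tau|\le|P\cdot W-Q\cdot U|. \tag{11}$$
Indeed, the definition of $\mu_{23}$ says $(Q+\tau u_3-P)\cdot(u_2+u_3)=0$, so $\tau(1+u_2\cdot u_3)=(P-Q)\cdot(u_2+u_3)=(P-Q)\cdot(2u_1+U+W)$. Here $P\cdot(2u_1+U)=P\cdot(u_1+u_2)=0$ and $Q\cdot(2u_1+W)=0$, and (11) remains.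

For a case with $\tau\ne0$, let $\ell_1$ be the $z$-axis, $p=0$, $u_2=(\sin\varphi,0,\cos\varphi)$, $u_3=(0,\sin\varphi,\cos\varphi)$ with small $\varphi>0$, and let $\ell_2,\ell_3$ pass through $P=(0,\delta,0)$ and $Q=(-\delta,0,0)$. These are matched to $p$: $P\perp u_1,u_2$ and $Q\perp u_1,u_3$. Now $P\cdot W=\delta\sin\varphi$, $Q\cdot U=-\delta\sin\varphi$, so $\tau=2\delta\sin\varphi/(1+\cos^2\varphi)\ne0$.

**What the defect costs.** The defect (11) is small: each term is a distance times a difference of directions. Suppose that we are at distance at least $\rho$ from all places where two lines are closest. Then $|s|\ge\rho$ in (6), so $\kappa\le D/\rho$, and $\tau$ is of order $D^2/\rho$. The tolerance found above is of order $D^2/L$. So a defect is harmless when the step $L$ is a small fraction of $\rho$, however small $D$ is. This guides the proof, and leaves two tasks.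

First, in a cluster of many lines we match along the edges of a tree, and the error for the pair $(e,f)$ must be bounded by the square of the distance of *these two* lines, not of the diameter of the cluster. A minimum spanning tree does this, since its path from $e$ to $f$ uses only edges at most as long as the distance from $e$ to $f$.

Second, steps at most $c\rho$ are too many. Moving away from a vertex, such steps multiply the distance by at most $1+c$ each, so passing from distance $r$ to distance $R$ takes at least $\log(R/r)/\log(1+c)$ of them, and $R/r$ is not bounded in terms of $n$. Across a wide empty shell $r<|x-o|<R$ we must use one long step, as in a star. The long steps are the subtle part.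

## 5. Parameters and features

Put
$$N=1000n^4,\quad \gamma=N^{-4},\quad \beta=N^{-2},\quad k=N^4,\quad A=N^{16}. \tag{12}$$
Note that $N\ge81000$, $n^4=10^{-3}N$, $n^8=10^{-6}N^2$, $n^{12}=10^{-9}N^3$, and $\frac1A\ll\gamma\ll\beta\ll1$; the numerical inequalities below follow from this. For an edge $e$ let $\bar e$ be its line. $B(x,r)$ is the open and $\bar B(x,r)$ the closed ball.

**Definition (features).** The set $F$ of *features* consists of all vertices of $K$ and, for every ordered pair $(e,f)$ of edges with non-parallel lines, of the foot $c_{ef}\in\bar e$ of the common perpendicular of $\bar e,\bar f$ and the two points of $\bar e$ at distance $w_{ef}$ from $c_{ef}$. Here $w_{ef}=h/(2\sin(\theta/2))$, where $h$ is the distance of the lines and $\theta\in(0,\pi/2]$ their angle. Put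
$$\rho(x)=\operatorname{dist}(x,F),\qquad \lambda(x)=\rho(x)/N^2.$$

By (6), the feature $c_{ef}$ marks where the lines are closest, and the other two mark where they turn from parallel-like to star-like. If the lines meet, $w_{ef}=0$ and the three coincide. For example, let $\bar e$ be the $x$-axis and let $\bar f$ pass through $(0,0,h)$ in direction $(\cos\theta,\sin\theta,0)$, $0<\theta\le\pi/2$. Then $(e,f)$ contributes the points of the $x$-axis with $x=0,\pm h/(2\sin(\theta/2))$. Features need not lie on $|K|$. We have $|F|\le 3m^2+n\le4n^2$. The function $\rho$ is 1-Lipschitz. A point of $|K|\setminus F$ is not a vertex and lies on exactly one edge.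

**Lemma 3.** Let $\rho(x)>0$.
(a) If an edge $f$ meets $B(x,\rho(x))$, then $f\cap B(x,\rho(x))=\bar f\cap B(x,\rho(x))$.
(b) If $e\ne f$ are edges, $x\in e$, $y\in f$, $|x-y|\le\rho(x)/20$, then $\bar e\ne\bar f$, the lines are not perpendicular, and, oriented with $u_e\cdot u_f>0$,
$$\kappa_{ef}=|u_e-u_f|\le\sqrt2\,\frac{\operatorname{dist}(x,\bar f)}{\rho(x)}<\frac1{10}.$$

*Proof.* The lemma says that away from features, edges behave like full lines and nearby edges are nearly parallel. (a) The ball contains no endpoint of $f$, and $f$ meets the chord $\bar f\cap B(x,\rho(x))$; so $f$ contains this chord. (b) If $\bar e=\bar f$, then by (a) both $e$ and $f$ contain the same chord, which is impossible in a complex. If the lines are parallel, $\kappa_{ef}=0$. Otherwise $|x-c_{ef}|\ge\rho(x)$, so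
$$\rho(x)/20\ge\operatorname{dist}(x,\bar f)\ge|x-c_{ef}|\sin\theta\ge\rho(x)\sin\theta,\qquad\theta\in(0,\pi/2].$$
Hence $\sin\theta\le\frac1{20}$, $\theta\ne\frac\pi2$, and $\kappa\le\sqrt2\sin\theta\le\sqrt2\operatorname{dist}(x,\bar f)/\rho(x)\le\sqrt2/20<\frac1{10}$. $\square$

## 6. Wide empty shells around features

This section finds the shells across which we shall jump, and shows that outside them $\rho$ takes only polynomially many orders of magnitude.

**Definition (gaps, types, annuli).** For $o\in F$ let $\Sigma(o)$ be the set of positive numbers among $|o-o'|$ ($o'\in F$) and $\operatorname{dist}(o,e)$ ($e$ an edge). It is non-empty, since $K$ has at least two vertices. List $\Sigma(o)\cup\{0\}$ as $0=\sigma_0<\dots<\sigma_J$. A *gap at $o$* is a triple $(o,r,R)=(o,\sigma_i,\sigma_{i+1})$ with $R\ge A^4r$; for $i=0$ this always holds. Its *type* is the pair $(C,\mathcal E)$ with $C=F\cap\bar B(o,r)$ and $\mathcal E=\{e:\operatorname{dist}(o,e)\le r\}$. For every type that occurs choose one gap of that type. The chosen gaps are the *annuli*.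

Types are needed because the same empty shell is seen from several centers. For example, let $K$ have the vertices $o=0$, $a=(1,0,0)$, $b=(R,0,0)$ and the edge $ab$, with $R\ge2A^4$. Then $F=\{o,a,b\}$, and $(o,1,R)$ and $(a,1,R-1)$ are gaps of the same type $(\{o,a\},\{ab\})$. Only one of them becomes an annulus.

For a gap, no feature satisfies $r<|x-o|<R$, and every edge that meets $B(o,R)$ lies in $\mathcal E$. There are at most $|F|(|F|+m)\le4n^2(4n^2+n)\le20n^4$ pairs $(o,\sigma)$ with $\sigma\in\Sigma(o)$, hence at most $20n^4$ annuli.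

*The gap $(o,0,\sigma_1)$ is an annulus for every $o\in F$.* It suffices that it is the only gap of its type. Let $(o^*,r^*,R^*)$ have the same type. Then $o^*\in C^*=C=\{o\}$. If $r^*>0$, a feature or edge at distance exactly $r^*$ from $o$ would belong to $C^*=C$ or $\mathcal E^*=\mathcal E$, whose members have distance $0$ from $o$; a contradiction. So $r^*=0$ and the gaps agree.

**Definition (cores).** For an annulus $(o,r,R)$ put $r'=Ar$, $R'=R/A$, so that $R'\ge A^2r'$. The *core* is $r'<|x-o|<R'$; the *closed core* is $r'\le|x-o|\le R'$; the *enlarged core* is $r'/2<|x-o|<2R'$; and $\mathrm{core}^+$, $\mathrm{core}^{++}$ are the sets $(1-j\beta)r'\le|x-o|\le(1+j\beta)R'$ with $j=1$, $j=2$ respectively.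

**Lemma 4.**
(a) If $(o,r,R)$ and $(o^*,r^*,R^*)$ are gaps of equal type, then $|o-o^*|\le r$, $r^*\le2r$, $R^*\ge R-r$.
(b) Enlarged cores of distinct annuli are disjoint.
(c) If $x\in|K|\setminus F$ lies in no core and $o$ is a feature nearest to $x$, then $A^{-5}\sigma\le\rho(x)\le A^5\sigma$ for some $\sigma\in\Sigma(o)$.

*Proof.* (a) This compares the shells of one type. From $o^*\in C^*=C$ we get $|o-o^*|\le r$. If $r^*>0$, it is the distance from $o^*$ to a member of $C^*=C$ or $\mathcal E^*=\mathcal E$, which has distance at most $r$ from $o$; so $r^*\le2r$. And $R^*$ is the distance from $o^*$ to a feature not in $C$ or an edge not in $\mathcal E$, which has distance at least $R$ from $o$; so $R^*\ge R-r$.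

(b) This shows that shells of different types do not interfere. Let $x$ lie in the enlarged cores of annuli $1$ and $2$, $a_i=|x-o_i|>0$, $a_1\le a_2$. By definition $a_i<2R_i/A$ and $r_i\le2a_i/A$. First, $|o_1-o_2|\le2a_2<4R_2/A<R_2$, and $o_1$ is a feature, so $|o_1-o_2|\le r_2\le2a_2/A$. Hence $a_2\le1.1a_1$ and $|o_1-o_2|\le2.1a_1<R_1$, so also $|o_1-o_2|\le r_1\le2a_1/A$. A member of $C_1$ or $\mathcal E_1$ has distance at most $r_1+|o_1-o_2|\le2r_1\le4a_1/A\le4a_2/A<R_2$ from $o_2$, hence belongs to $C_2$ or $\mathcal E_2$. A member of $C_2$ or $\mathcal E_2$ has distance at most $2r_2\le4a_2/A\le5a_1/A<R_1$ from $o_1$, hence belongs to $C_1$ or $\mathcal E_1$. So the types agree, and so do the annuli.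

(c) This bounds the number of scales that remain. The point $x$ lies on an edge $ab$, and by convexity of the distance to $o$, $0<\rho(x)=|x-o|\le\max(|o-a|,|o-b|)\le\sigma_J$. Let $\sigma_i<\rho(x)\le\sigma_{i+1}$. If $i\ge1$ and $\sigma_{i+1}<A^4\sigma_i$, take $\sigma=\sigma_i$. Otherwise $(o,r_0,R_0)=(o,\sigma_i,\sigma_{i+1})$ is a gap. If $r_0>0$ and $\rho(x)\le4Ar_0$, take $\sigma=r_0$. If $\rho(x)\ge R_0/(4A)$, take $\sigma=R_0$. In the remaining case let $(o^*,r^*,R^*)$ be the annulus of the same type. If $r_0>0$, then by (a) $|x-o^*|\ge\rho(x)-r_0>2Ar_0\ge Ar^*$. If $r_0=0$, then $o^*=o$, $r^*=0$ and $|x-o^*|>0=Ar^*$. In both cases $|x-o^*|\le\rho(x)+r_0\le2\rho(x)<R_0/(2A)\le R^*/A$, since $R^*\ge R_0-r_0\ge R_0/2$. So $x$ lies in a core, a contradiction. $\square$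

**Branches.** We describe the edges inside a shell. Fix an annulus, let $o=0$ and $e\in\mathcal E$. The points of $\bar e$ are $b+\xi u$ with $b\perp u$, and $|b|\le\operatorname{dist}(0,e)\le r$, $|b+\xi u|^2=|b|^2+\xi^2$. Let $x\in e$ with $r<|x|<R$. Then $\xi(x)\ne0$; orient $u$ so that $\xi(x)>0$. The edge $e$ contains a point $x_0$ with $|x_0|\le r$, that is, $|\xi(x_0)|\le\sqrt{r^2-|b|^2}$, and the segment $[x_0,x]$. From $x$ in direction $u$ the norm increases, and $e$ cannot end at a norm in $(r,R)$ because its endpoints are features. Hence $e\cap\{r<|x|<R\}$ is a union of at most two *branches* $\{b+\xi u: r<|b+\xi u|<R,\ \xi>0\}$, with *outward* directions $u$, which are opposite to each other if there are two. In the situation of Section 3, a star with center $o$, we have $b=0$.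

If $x$ is on a branch and $r'/2\le|x|\le2R'$, then $|b|\le r\le2|x|/A$ and $R\ge A|x|/2$. All features have norm $\le r$ or $\ge R$, and $0$ is a feature. Therefore
$$\frac{d|x|}{d\xi}=\frac{\xi}{|x|}\ge0.99,\qquad |x|-\frac{r^2}{|x|}\le\xi\le|x|,\qquad \Bigl(1-\frac2A\Bigr)|x|\le\rho(x)\le|x|. \tag{13}$$

The *spheres* of the annulus are the sphere about $o$ with radius $M=R'$ and, if $r>0$, the one with radius $M=r'$. Each branch meets each of them in exactly one point, a *sphere point* $y=b+\xi u$. There
$$r\le\frac MA,\quad R\ge AM,\quad \Bigl(1-\frac1A\Bigr)M\le\rho(y)\le M,\quad \Bigl|\frac yM-u\Bigr|\le\frac1M\Bigl(r+\frac{r^2}M\Bigr)\le\frac2A. \tag{14}$$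

## 7. Sections corrected along spanning trees

We now cut the edges by spheres and by planes, split each section into clusters of nearby points, and correct each cluster by matchings.

**The height function.** Choose a unit vector $\zeta$ with $|u_e\cdot\zeta|\ge\frac1{2n}$ for all edges $e$. It exists: for fixed $u$ and uniform $\zeta$ on the unit sphere, $\zeta\cdot u$ is uniform on $[-1,1]$, so $|\zeta\cdot u|<\frac1{2n}$ has probability $\frac1{2n}$, and $m\cdot\frac1{2n}<1$. Let $H(x)=x\cdot\zeta$ and $\Pi_h=\{H=h\}$. Each edge meets $\Pi_h$ at most once. For real $h$ let $\nu(h)$ be the largest power $2^j$, $j\in\mathbb Z$, with $h\in2^j\mathbb Z$, with $\nu(0)=\infty$ and $\nu(h)=0$ if there is none; for example $\nu(6)=2$, $\nu(\frac34)=\frac14$, $\nu(\frac13)=0$. If $h\ne h'$, then $|h-h'|\ge\min(\nu(h),\nu(h'))$, since a positive minimum is finite and both numbers are integer multiples of it.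

**Definition (groups).** *Sphere groups:* on the sphere points of one sphere of radius $M$ of an annulus, link two points if their distance is at most $\gamma M$. The groups are the connected components, of *scale* $M$. *Plane groups:* on the finite set $(\Pi_h\cap|K|)\setminus F$ link $y,y'$ if $|y-y'|\le\gamma\min(\rho(y),\rho(y'))$. The groups are the connected components. A plane group $Y\subset\Pi_h$ is *selected* if (a) it meets no $\mathrm{core}^+$ and (b) $\nu(h)\ge\frac12\lambda(y)$ for some $y\in Y$. Its *scale* is $M=\rho(y_0)$ for a chosen root $y_0\in Y$.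

Selection rule (b) uses coarse planes where $\rho$ is large and finer planes where $\rho$ is small. A plane group has at most one point per edge. The same is true for a sphere group: a sphere has at most $2m\le2n$ sphere points, so the diameter of a group is at most $2n\gamma M<M$, while the sphere points $b\pm\xi u$ of two branches of one edge have distance $2\xi\ge1.9M$. So every group has at most $n$ points. Linked points of a plane group satisfy $\rho(y')\le(1+\gamma)\rho(y)$, and $(1+\gamma)^n\le1.01$. Together with (14) we get for every sphere group and every selected plane group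
$$0.99M\le\rho(y)\le1.01M,\quad\text{links}\le1.01\gamma M,\quad\text{diameter}\le1.01n\gamma M\le\rho(y)/20. \tag{15}$$
So Lemma 3(b) applies to any two edges that are represented in a group.

*Orientations.* In a plane group fix an orientation $u_0$ of the root edge, and orient every other edge $e$ of the group with $u_e\cdot u_0>0$. By Lemma 3(b) $|u_e-u_0|<\frac1{10}$, so $|u_e-u_f|<\frac15$ and $u_e\cdot u_f>0$ for all $e,f$ of the group. In a sphere group use the outward directions; by (14) and (15), $|u_e-u_f|\le1.01n\gamma+4/A$, so again $u_e\cdot u_f>0$. Thus $\kappa_{ef}=|u_e-u_f|$ is as in Section 4 and in Lemma 3(b) for all pairs; in particular $\kappa_{ef}<\frac1{10}$.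

**Definition (levels).** For each sphere group and each selected plane group fix a root $y_0$ and a minimum spanning tree of the complete graph with weights $|y-y'|$. Put $p_{y_0}=y_0$, and $p_{y'}=\mu(p_y)$ along each tree edge $yy'$ leading away from the root, where $\mu$ is the matching of the two lines. The set of all $p_y$ is a *level*. We write $y_e$, $p_e$ for the points that belong to the edge $e$.

Since $\mu_{fe}=\mu_{ef}^{-1}$, the relation $p_f=\mu_{ef}(p_e)$ holds for tree edges in both directions. If all lines of the group are parallel to $u$, the level lies in the plane perpendicular to $u$ through the root. Two facts on the tree are used. Its edges have length at most $1.01\gamma M$: removing one splits the group, some link joins the two parts, and exchanging must not shorten the tree. And every edge on the tree path between $y$ and $y'$ has length at most $|y-y'|$: replace it by $yy'$.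

**Lemma 5.** Let $e\ne f$ be edges represented in a group of scale $M$, $d=|y_e-y_f|$, $D=D_{ef}(p_e)$, $p_f=\mu_{ef}(p_e)+tu_f$. Then $d>0$ and:
(a) $\kappa_{ef}\le1.5d/M$.
(b) $D_{ef}(y_e)\le\sqrt2d$ and $d\le2n\operatorname{dist}(y_e,\bar f)$.
(c) $p_e\in e$ and $|p_e-y_e|\le3n\gamma M$. For sphere groups $|p_e-y_e|\le M/(2A)$, and $p_e=y_e$ if $r=0$. (This part also holds for a group with one point.)
(d) $d/(2.1n)\le D\le1.5d$ and $|t|\le2.4n^3d^2/M\le11n^5D^2/M$.
(e) If $e=i_0,i_1,\dots,i_l=f$ is the tree path, $P_j=\mu_{ei_j}(p_e)-p_e$ and $U_j=u_{i_j}-u_e$, then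
$$|t|\le\sum_{j=1}^{l-1}|P_j\cdot U_{j+1}-P_{j+1}\cdot U_j|,\qquad |P_j|\le1.5nd,\qquad |U_j|\le\frac{1.5nd}M.$$

*Proof.* The lemma says that a level is pairwise matched up to second order. Since $y_e\notin F$ lies on only one edge, $d>0$.

(a) By Lemma 3(b), $\kappa_{ef}\le\sqrt2d/(0.99M)\le1.5d/M$.

(b) The purpose is to compare the distance of section points with the distance of lines. The first bound is (7). For the second let $g=(y_f-y_e)/d$; then $\operatorname{dist}(y_e,\bar f)=d\sqrt{1-(u_f\cdot g)^2}=d\,|u_f-(u_f\cdot g)g|$. In a plane group $g\perp\zeta$, so $|u_f-(u_f\cdot g)g|\ge|u_f\cdot\zeta|\ge\frac1{2n}$. In a sphere group ($o=0$), $\omega=(y_e+y_f)/(2M)$ is orthogonal to $g$ because $|y_e|=|y_f|$, and by (14) $|\omega-\frac{u_e+u_f}2|\le\frac2A$. So $|\omega-u_f|\le\frac{\kappa_{ef}}2+\frac2A\le0.1$, hence $|u_f\cdot g|\le0.1$ and $\operatorname{dist}(y_e,\bar f)\ge0.99d$.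

(c) The purpose is to bound the correction. For a tree edge $ef$ write $y_f=\mu_{ef}(y_e)+\mathsf bu_f$. Then
$$\mathsf b=\frac{(y_f-y_e)\cdot(u_e+u_f)}{1+u_e\cdot u_f},\qquad 1+u_e\cdot u_f=\tfrac12|u_e+u_f|^2.$$
So $|\mathsf b|\le2d/|u_e+u_f|\le1.01d\le1.1\gamma M$, using $|u_e+u_f|^2=4-\kappa_{ef}^2\geq3.99$. In sphere groups $(y_f-y_e)\perp\omega$, so the numerator equals $(y_f-y_e)\cdot(u_e+u_f-2\omega)$ with $|u_e+u_f-2\omega|\le4/A$; so $|\mathsf b|\le3d/A\le3.1\gamma M/A$. If $r=0$ then $y=Mu$ on every branch, so $u_e+u_f=2\omega$ and $\mathsf b=0$. If $p_e=y_e+\alpha u_e$, then for a tree edge $ef$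
$$p_f=\mu_{ef}(y_e)+\alpha u_f=y_f+(\alpha-\mathsf b)u_f.$$
At the root $\alpha=0$; summing over at most $n$ tree edges gives $|p_e-y_e|\le1.1n\gamma M\le3n\gamma M$, for sphere groups $|p_e-y_e|\le3.1n\gamma M/A\le M/(2A)$, and $p_e=y_e$ if $r=0$. As $|p_e-y_e|<\rho(y_e)$, Lemma 3(a) at $y_e$ gives $p_e\in e$.

(d), (e) The purpose is to add up the defects (11) along the tree path. By (7), (a), (c), $|D-D_{ef}(y_e)|\le1.5\frac dM\cdot3n\gamma M\le0.001\frac dn$. With (b) and $D_{ef}(y_e)\ge\operatorname{dist}(y_e,\bar f)\ge\frac d{2n}$ this gives $\frac d{2.1n}\le D\le1.5d$. On the tree path all edges have length at most $d$, so $|y_e-y_{i_j}|\le nd$, and (a) and the bound just shown, applied to $(e,i_j)$, give the bounds on $U_j$ and $P_j$.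

Write $p_{i_j}=\mu_{ei_j}(p_e)+t_ju_{i_j}$. Then $t_1=0$ since $(e,i_1)$ is a tree edge. As $(i_j,i_{j+1})$ is a tree edge,
$$p_{i_{j+1}}=\mu_{i_ji_{j+1}}(p_{i_j})=\mu_{i_ji_{j+1}}(\mu_{ei_j}(p_e))+t_ju_{i_{j+1}},$$
and by (11), $t_{j+1}=t_j+\tau_j$ with $\tau_j(1+u_{i_j}\cdot u_{i_{j+1}})=P_j\cdot U_{j+1}-P_{j+1}\cdot U_j$. Since $t=t_l$, this gives the sum in (e). As $1+u_{i_j}\cdot u_{i_{j+1}}\ge1.9$,
$$|t|\le n\cdot\frac{2(1.5nd)^2}{1.9M}\le\frac{2.4n^3d^2}M\le\frac{11n^5D^2}M,$$
the last step by $d\le2.1nD$. $\square$

From (15) and (c), every level point $p_e$ satisfies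
$$0.97M\le\rho(p_e)\le1.02M,\qquad |p_e-y_e|\le3.1n\gamma\rho(y_e). \tag{16}$$

**Lemma 6 (synchronization).** Let $z\in g$ be a point of a level $\Lambda$ of scale $M$, and $e\ne g$ an edge with $\operatorname{dist}(z,e)\le\gamma M/(100n)$. Then $\Lambda$ contains a point on $e$.

*Proof.* The lemma says that an edge that passes very close to a level point has a point in the same level. Let $x\in e$ with $|x-z|\le\gamma M/(100n)$.

*Plane level in $\Pi_h$.* We have $\rho(z)\ge0.97M$, so $\kappa_{ge}\le\gamma/(60n)$ by Lemma 3(b). As $|z-y_g|\le3n\gamma M$, (8) gives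
$$\operatorname{dist}(y_g,\bar e)\le\frac{\gamma M}{100n}+\frac{\gamma}{60n}\cdot3n\gamma M\le\delta_1:=\frac{1.1\gamma M}{100n}.$$
The point $x_1\in\bar e$ nearest to $y_g$ has $|H(x_1)-h|\le\delta_1$. Since $|u_e\cdot\zeta|\ge\frac1{2n}$, $\bar e$ meets $\Pi_h$ in a point $y_e$ with $|y_e-x_1|\le2n\delta_1$, so $|y_e-y_g|\le(1+2n)\delta_1\le0.04\gamma M$. The ball $B(y_g,\rho(y_g))$ contains $x\in e$ and $y_e\in\bar e$, so $y_e\in e$ by Lemma 3(a). Also $\rho(y_e)\ge0.9M$, so $y_e\notin F$, and $|y_e-y_g|\le\gamma\min(\rho(y_e),\rho(y_g))$. So $y_e$ is linked to $y_g$ and lies in the same group.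

*Sphere level* ($o=0$). Since $|z-y_g|\le\frac M{2A}$, we get $\bigl||x|-M\bigr|\le\frac{\gamma M}{100n}+\frac M{2A}\le\frac{\gamma M}{90n}$. By (14) $r<|x|<R$, so $e\in\mathcal E$ and $x$ is on a branch of $e$. By the first part of (13) the sphere point $y_e$ of this branch satisfies $|y_e-x|\le\frac{1.02\gamma M}{90n}$. So $|y_e-y_g|\le|y_e-x|+|x-z|+|z-y_g|\le\gamma M$, and $y_e$ lies in the group of $y_g$. $\square$

## 8. Spacing, density and number of level points

**Lemma 7.**
(i) A level point that comes from a sphere of radius $M$ of an annulus lies within $M/(2A)$ of that sphere, hence in the enlarged core of this annulus and in no other enlarged core.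
(ii) A plane level point $p$ satisfies, for every annulus, $|p-o|\le(1-\frac\beta2)r'$ or $|p-o|\ge(1+\frac\beta2)R'$; the latter if $r=0$.
(iii) Level points are not in $F$.

*Proof.* This locates level points relative to the cores. (i) Lemma 5(c) and Lemma 4(b). (ii) Let $p=p_y$. As $y\notin\mathrm{core}^+$, $|y-o|<(1-\beta)r'$ or $|y-o|>(1+\beta)R'$, the latter if $r=0$. By (16), $|p-y|\le3.1n\gamma\rho(y)\le3.1n\gamma|y-o|\le\frac\beta4|y-o|$, and $(1-\beta)(1+\frac\beta4)\le1-\frac\beta2$, $(1+\beta)(1-\frac\beta4)\ge1+\frac\beta2$. (iii) $\rho(p)\ge0.97M>0$. $\square$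

**Lemma 8 (spacing).** If $z,z'$ are points of different levels on the same edge, then $|z-z'|\ge0.3\lambda(z)$. In particular $z\ne z'$.

*Proof.* The lemma keeps the number of level points down, and later separates levels from each other.

*Both plane*, $z=p_y$, $z'=p_{y'}$ from groups in $\Pi_h,\Pi_{h'}$. If $h=h'$, then $y=y'$ since the edge meets the plane once, and the levels agree; so $h\ne h'$. Suppose $|z-z'|<0.3\lambda(z)$. By selection rule (b), (15) and (16), $\nu(h)\ge\frac12\cdot\frac{0.99}{1.02}\lambda(z)\ge0.48\lambda(z)$, and likewise $\nu(h')\ge0.48\lambda(z')\ge0.47\lambda(z)$, since $\lambda$ changes by at most $|z-z'|/N^2$. So $|y-y'|\ge|h-h'|\ge0.47\lambda(z)$. As $|z-y|\le3n\gamma M\le3.1n\gamma N^2\lambda(z)=3.1nN^{-2}\lambda(z)\le0.005\lambda(z)$, and similarly $|z'-y'|\leq 0.005\lambda(z)$, we get $|z-z'|\ge0.45\lambda(z)$, a contradiction.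

*Both from spheres of the same annulus.* If from the same sphere of radius $M$, the sphere points are on opposite branches, at distance $2\xi\ge1.9M$, so $|z-z'|\ge M\ge\lambda(z)$. If from the two different spheres, $|z-z'|\ge0.9R'\ge\lambda(z)$, since $\rho(z)\le|z-o|\le1.01R'$.

*From spheres of different annuli.* Let $M$ be the scale of $z$. All points within $M/3$ of $z$ lie in the enlarged core of the annulus of $z$, and this does not contain $z'$, by Lemma 7(i). So $|z-z'|\ge M/3\ge\lambda(z)$.

*One of each.* Let $z$ come from a sphere of radius $M$ and let $z'$ be plane. By Lemma 7, $|z'-o|$ differs from $M$ by at least $\frac\beta2M$, so $|z-z'|\ge\frac\beta2M-\frac M{2A}\ge0.45\lambda(z)$, as $\lambda(z)=\beta\rho(z)\le1.01\beta M$. We also need the bound with $\lambda(z')$: if $|z-z'|<0.3\lambda(z')$, then $\lambda(z)\ge0.99\lambda(z')$ and $|z-z'|\ge0.44\lambda(z')$, a contradiction. $\square$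

So every level point lies on exactly one edge (by Lemma 7(iii)) and belongs to exactly one level, and a level has at most one point on each edge.

**Lemma 9 (density).** If $x\in e\setminus F$ lies in no core, there is a level point on $e$ within $45n\lambda(x)$ of $x$.

*Proof.* The lemma keeps the steps between level points short compared with $\rho$. Let $I\subset\bar e$ be a segment of length $40n\lambda(x)<\rho(x)/100$ starting at $x$, in either direction. By Lemma 3(a) $I\subset e$; also $I\cap F=\emptyset$, and $\rho$ varies by at most $1\%$ of $\rho(x)$ on $I$.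

*$I$ meets a closed core.* As $x\ne o$ is not in the core, $|x-o|\le r'$ or $|x-o|\ge R'$, the latter if $r=0$. By continuity $I$ contains a point $y$ with $|y-o|$ equal to the radius $M$ of a sphere of the annulus. It lies on a branch of $e$, so it is a sphere point of $e$. Its level point is within $M/(2A)$ of $y$, and $M\le1.02\rho(x)$, so $M/(2A)\le\lambda(x)$, and we are done.

*$I$ misses all closed cores.* We look for a good plane point away from all $\mathrm{core}^{++}$. Suppose $z\in I\cap\mathrm{core}^{++}$ for some annulus, $o=0$. Then $|z|\in[(1-2\beta)r',r')$ or $|z|\in(R',(1+2\beta)R']$; let $M$ be $r'$ or $R'$ accordingly. As $|I|\le\rho(x)/100$ and $\rho(z)\le|z|$, all norms on $I$ lie in $[0.97M,1.03M]$. So $I$ lies in the enlarged core of this annulus. The same argument applies to any annulus whose $\mathrm{core}^{++}$ meets $I$, so by Lemma 4(b) there is only one. Since $I$ is connected, it lies in one branch, and all its norms are $<r'$ (respectively $>R'$). By (13) the norm is monotone on $I$ with slope at least $0.99$, so $I\cap\mathrm{core}^{++}$ lies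 in an interval of length at most $2.1\beta M\le2.2\lambda(x)$; here $M\le1.02\rho(x)$ by the last part of (13). In all cases $I$ contains a segment $I'$ of length at least $18n\lambda(x)$ that misses every $\mathrm{core}^{++}$, because $\frac12(40n-2.2)>18n$.

The height $H$ varies by at least $18n\lambda(x)\cdot\frac1{2n}=9\lambda(x)$ on $I'$. Choose $2^j\in[\lambda(x),2\lambda(x))$. Then there is $y\in I'$ with $H(y)\in2^j\mathbb Z$. Let $Y$ be its plane group. It satisfies (b): $\nu(H(y))\ge2^j\ge\lambda(x)\ge\frac12\lambda(y)$. It satisfies (a): a point $y'\in Y$ has $|y-y'|\le1.1n\gamma\rho(y)\le1.1n\gamma|y-o|$ for every annulus, $1.1n\gamma<\frac\beta4$, and $y\notin\mathrm{core}^{++}$; since $(1-2\beta)(1+\frac\beta4)<1-\beta$ and $(1+2\beta)(1-\frac\beta4)>1+\beta$, $y'\notin\mathrm{core}^+$. So $Y$ is selected, and its level point on $e$ is within $3.1n\gamma\rho(y)\le\lambda(x)$ of $y$, hence within $45n\lambda(x)$ of $x$. $\square$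

**Lemma 10.** There are at most $201n^5A^{10}N^2$ level points.

*Proof.* This is the step that makes the count polynomial. Points from spheres: at most $20n^4\cdot2\cdot2n=80n^5$. A plane level point $p_y$ on $e$ has $y\notin F$ in no core, so by Lemma 4(c) it can be assigned a triple $(e,o,\sigma)$ with $\sigma\in\Sigma(o)$ and $|y-o|=\rho(y)\in[A^{-5}\sigma,A^5\sigma]$. There are at most $20n^5$ triples. For a fixed triple the points $y$ lie on a segment of $e$ of length at most $2A^5\sigma$, and $|p_y-y|\le3.1n\gamma\rho(y)$. So the points $p_y$ lie on a segment of length $2.2A^5\sigma$, and by Lemma 8 their mutual distances are at least $0.29A^{-5}\sigma/N^2$. Hence there are at most $1+7.6A^{10}N^2\le10A^{10}N^2$ of them. The total is at most $200n^5A^{10}N^2+80n^5$. $\square$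

## 9. The set $S$: long jumps and equal subdivision

Let $S_0=(F\cap|K|)\cup\{\text{level points}\}$, a finite set.

**Definition (jump segments).** For an annulus with $r>0$ and each of its branches, the *jump segment* is $[p,q]$, where $p$ and $q$ are the level points of the branch at the spheres of radius $r'$ and $R'$. For an annulus with $r=0$ and each of its branches (so $o\in|K|$), it is $[o,q]$, where $q$ is the sphere point at radius $R'$; by Lemma 5(c) this is a level point.

For instance, if $K$ is a single edge $ab$ of length $1$, then $F=\{a,b\}$, and the annuli are $(a,0,1)$ and $(b,0,1)$. The jump segments are the pieces of length $1/A$ at both ends.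

**Lemma 11.** The endpoints of a jump segment on $e$ are consecutive in $S_0\cap e$. If $G,G'$ are consecutive in $S_0\cap e$ and $[G,G']$ is not a jump segment, then $G,G'$ are level points, and with $x$ the midpoint of $[G,G']$,
$$0.29\lambda(x)\le|G-G'|\le90n\lambda(x). \tag{17}$$
Moreover the open segment $(G,G')$ contains no point $y$ with $r'(1+\frac1A)<|y-o|<R'(1-\frac1A)$ for an annulus with $r>0$, and no point of a core with $r=0$.

*Proof.* First, nothing lies inside a jump segment. Let $o=0$. Inside a jump segment the norms lie in $[(1-\frac1A)r',(1+\frac1A)R']$ if $r>0$, and in $(0,R')$ if $r=0$. There are no features there. Plane level points are excluded by Lemma 7(ii), since $\frac1A<\frac\beta2$; level points from spheres of other annuli by Lemma 7(i); and the only level points from spheres of the same annulus on the same branch are endpoints of the jump segment. So the endpoints are consecutive.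

Next, both ends of a non-jump pair are level points. If $G\in F$, the part of $e$ that leaves $G$ towards $G'$ is, near $G$, a branch of the annulus $(G,0,\sigma_1)$, so its jump segment $[G,q]$ has consecutive endpoints, $q=G'$, and $[G,G']$ is a jump segment. So in a non-jump pair $G,G'\notin F$. Also $(G,G')$ contains no feature and is disjoint from all jump segments: on $e$ these have consecutive endpoints, and a point of $(G,G')$ lies on no other edge.

Now let $y\in(G,G')$ lie in a core. It is on a branch, but not in its jump segment. If $r=0$, the jump segment contains all points of the branch in the core; so $r>0$. As $r'<|y-o|<R'$, $y$ lies between a sphere point of the branch and the corresponding level point, so it is within $M/(2A)$ of both, where $M\in\{r',R'\}$. This proves the last statement.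

Finally the length. If $x$ is in no core, the level point of Lemma 9 is not in $(G,G')$, so $\frac12|G-G'|\le45n\lambda(x)$. If $x$ is in a core, we just saw a level point within $M/(2A)\le\lambda(x)$ of $x$, which again is not in $(G,G')$, so $|G-G'|\le2\lambda(x)$. The lower bound follows from Lemma 8, since $G,G'$ belong to different levels and $\rho(G)\ge(1-45nN^{-2})\rho(x)$. $\square$

**Definition (the set $S$).** Subdivide each non-jump segment $[G,G']$ between consecutive points of $S_0\cap e$, for every edge $e$, into $k=N^4$ equal parts. $S$ is $S_0$ together with all the subdivision points. The $k$ parts are called *fine steps*.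

**Lemma 12.** If $z$ is a level point on $g$ and $z\ne s\in S\cap g$, then $|s-z|\ge\lambda(z)/(4k)$. A jump segment with a level point $z$ as an endpoint has length at least $0.8\rho(z)$.

*Proof.* This lemma will identify points that are very close to level points. Consider a jump segment. For $r=0$ we have $z=q$, and $|q-o|\ge\rho(q)$. For $r>0$ its length is at least $0.9R'$, while $\rho(p)\le|p-o|\le1.1r'$ and $\rho(q)\le1.1R'$; and $0.9\ge0.8\cdot1.1$. Now consider the step of $S\cap g$ that starts at $z$ towards $s$. If it is a jump segment, its length is at least $0.8\rho(z)$. Otherwise it is a fine step, of length at least $0.29\lambda(x)/k\ge0.28\lambda(z)/k$ by (17), $x$ being the midpoint of the non-jump segment. $\square$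

**The count.** Both endpoints of a non-jump segment are level points, and each level point lies on one edge; assigning to a non-jump segment its first endpoint in a fixed orientation of the edge shows that there are at most as many non-jump segments as level points. By Lemma 10
$$|S|\le4n^2+k\cdot201\,n^5A^{10}N^2=4n^2+201\,n^5N^{4+160+2}\le300\,n^5N^{166}.$$
Clearly $S\subset|K|$ contains all vertices. It remains to prove (1). A point of $S\setminus F$ lies on exactly one edge, so two points consecutive in $S\cap e$ form either a jump segment or a fine step.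

## 10. Empty balls on fine steps

Let $[p,q]\subset[G,G']\subset e$ be a fine step, with $u_e$ directed from $p$ to $q$ and from $G$ to $G'$. Let $x$ be the midpoint of $[G,G']$, $\rho=\rho(x)$, and
$$L=|q-p|=\frac{|G-G'|}k\le\frac{90n\lambda(x)}k=\frac{90n\rho}{N^6},\qquad \eta=\frac{1100n^6}{N^6}\le10^{-15}.$$
All points considered below lie in $B(x,\rho/50)$, since they are within $45n\lambda(x)$ plus a few $L$ of $x$. There $\rho(\cdot)$ is within $3\%$ of $\rho$, and a level with a point there has scale at least $0.95\rho$ by (16).

Suppose that $s\in S\setminus\{p,q\}$ and $(s-p)\cdot(s-q)\le0$.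

**Step 1: the edge of $s$ is close to $e$ along all of $[G,G']$.** The purpose is to make the lemmas on levels available. By (2), $s$ is in the closed ball with diameter $pq$. So $(s-p)\cdot u_e\in[0,L]$, and the projection $x_0$ of $s$ to $\bar e$ lies in $[p,q]$ with $|s-x_0|\le L/2$. As $\rho(s)>0$, $s$ lies on a unique edge $f$. If $f=e$ then $s\in[p,q]$ and $p,q$ would not be consecutive; so $f\ne e$. By Lemma 3(b) applied to $x_0$ and $s$ we may orient $u_f\cdot u_e>0$, and
$$\kappa:=\kappa_{ef}\le\frac{\sqrt2\,L/2}{0.97\rho}\le\frac L\rho. \tag{18}$$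
By Lemma 3(b) applied to $x'\in[G,G']$ and $s$, with $\operatorname{dist}(x',\bar f)\le D_{ef}(x')$,
$$\kappa\le1.5\,\frac{D_{ef}(x')}\rho\qquad\text{for every }x'\in[G,G']. \tag{19}$$
By (8) and (18), $\operatorname{dist}(G,\bar f)\le\frac L2+\kappa|G-x_0|\le0.51L$, and the nearest point lies on $f$ by Lemma 3(a) at $x$. So $\operatorname{dist}(G,f)\le0.51L$ and $D_{ef}(G)\le0.73L$ by (7); similarly for $G'$.

**Step 2: the levels of $G$ and $G'$ have points on $f$.** The purpose is to find the segment on $f$ that corresponds to $[G,G']$. We have $L\le90n\rho/N^6\le\gamma\cdot0.95\rho/(100n)$, since this amounts to $90\cdot100\,n^2\le0.95N^2$. So Lemma 6 gives points of $f$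
$$G_f=\mu_{ef}(G)+t_Gu_f,\qquad G'_f=\mu_{ef}(G')+t_{G'}u_f$$
in the levels of $G$ and $G'$. The orientations used in these levels agree with ours up to a simultaneous reversal, which does not change $\mu_{ef}$ or $|t_G|,|t_{G'}|$. By Lemma 5(d),
$$|t_G|\le\frac{12n^5D_{ef}(G)^2}\rho\le\eta L,\qquad |t_{G'}|\le\frac{12n^5D_{ef}(G')^2}\rho\le\eta L; \tag{20}$$
indeed $12n^5L^2/\rho\le12\cdot90n^6L/N^6\le\eta L$. In particular $G'_f-G_f=(kL+t_{G'}-t_G)u_f$ is a positive multiple of $u_f$.

**Step 3: $G_f,G'_f$ are consecutive in $S_0\cap f$, and $[G_f,G'_f]$ is not a jump segment.** The purpose is to know that $[G_f,G'_f]$ is divided into the same number $k$ of equal parts. Suppose $z\in S_0\cap f$ lies strictly between $G_f$ and $G_f'$. As $\rho(z)>0$, $z$ is a level point. Since $\mu_{fe}(G_f)=G+t_Gu_e$ and $\mu_{fe}(G'_f)=G'+t_{G'}u_e$, the point $\bar z=\mu_{fe}(z)$ lies strictly between these two. So $\bar z\in e$ by Lemma 3(a), and by (7), (18)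
$$|z-\bar z|=D_{ef}(\bar z)\le D_{ef}(G)+\kappa(90n\lambda(x)+\eta L)\le L.$$
So $\operatorname{dist}(z,e)\le L$, and by Lemma 6 the level of $z$ has a point $z_e\in e$. By Lemma 5(d) for the pair $(f,e)$, $|z_e-\bar z|\le12n^5L^2/\rho\le\eta L$. Hence $z_e$ lies in $[G,G']$ or within $2\eta L$ of $G$ or $G'$. The level of $z$ is neither that of $G$ nor that of $G'$, because their only points on $f$ are $G_f,G'_f\ne z$. So $z_e\ne G,G'$. Since $G,G'$ are consecutive in $S_0\cap e$, $z_e\notin(G,G')$. So $z_e$ is within $2\eta L<0.1\lambda(x)$ of $G$ or $G'$, which contradicts Lemma 8. Finally, $|G_f-G'_f|\le91n\lambda(x)\le0.1\rho$, while a jump segment with the level point $G_f$ as an endpoint has length at least $0.8\rho(G_f)\ge0.7\rho$ by Lemma 12.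

**Step 4: $s\in[G_f,G'_f]$.** The purpose is to know which subdivision $s$ belongs to. Let $\bar s=\mu_{fe}(s)$. By (7), $|s-\bar s|\le\sqrt2\cdot\frac L2$, and by (10) with $t=0$, $|(s-\bar s)\cdot u_e|\le\frac\kappa2|s-\bar s|\le\eta L$. Hence $(\bar s-p)\cdot u_e\in[-\eta L,(1+\eta)L]$. If $s$ strictly preceded $G_f$ on $f$, then $\bar s$ would strictly precede $G+t_Gu_e$. As $p$ does not precede $G$, $(\bar s-G)\cdot u_e\in[-\eta L,t_G)$, so
$$0<|s-G_f|=|\bar s-(G+t_Gu_e)|\le2\eta L.$$
By Lemma 12, $|s-G_f|\ge\lambda(G_f)/(4k)\ge0.97\lambda(x)/(4k)\ge L/(400n)>2\eta L$, a contradiction. If $s$ strictly followed $G'_f$, then $(\bar s-G')\cdot u_e>t_{G'}\ge-\eta L$, and $(\bar s-G')\cdot u_e\le(\bar s-q)\cdot u_e\le\eta L$ because $q$ does not follow $G'$; so $0<|s-G'_f|\le2\eta L$, and the same contradiction arises.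

**Step 5: comparison with the corresponding point of $e$.** The purpose is to conclude from the second-order bounds. By Steps 3 and 4, $s=G_f+\frac jk(G'_f-G_f)$ for some $0\le j\le k$. Put $s_e=G+\frac jk(G'-G)\in S\cap e$ and $D=D_{ef}(s_e)$. Then
$$s=\mu_{ef}(s_e)+tu_f,\qquad t=t_G+\tfrac jk(t_{G'}-t_G).$$
By (19) at $s_e$, $\kappa\le1.5D/\rho$, so by (7) $D_{ef}(G),D_{ef}(G')\le D(1+1.5\cdot91nN^{-2})\le1.01D$, and (20) gives $|t|\le13n^5D^2/\rho$. Also $D\le0.73L+\kappa kL\le L$. Moreover $D>0$: otherwise $\kappa=0$ and the parallel lines $\bar e,\bar f$ would meet, so $\bar e=\bar f$, against Lemma 3(b). By (10),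
$$|(s-s_e)\cdot u_e|\le|t|+\frac{\kappa D}2\le\frac{14n^5D^2}\rho<L,\qquad |s-s_e|^2\ge0.9D^2. \tag{21}$$
If $s_e=p$, then
$$(s-p)\cdot(s-q)=|s-p|^2-L(s-p)\cdot u_e\ge D^2\Bigl(0.9-\frac{14n^5L}\rho\Bigr)>0,$$
a contradiction. If $s_e=q$, then $(s-p)\cdot(s-q)=|s-q|^2+L(s-q)\cdot u_e>0$ in the same way. Otherwise $s_e=p-iLu_e$ or $s_e=q+iLu_e$ with an integer $i\ge1$, and by (21) $(s-p)\cdot u_e<0$ or $(s-p)\cdot u_e>L$, against Step 1. So (1) holds for fine steps.

## 11. Empty balls on jumps that start at a feature

Let $[o,q]$ be a jump segment of an annulus with $r=0$, $o=0$. The purpose of this short step is to see that the situation of a star from Section 3 really occurs. If $s\in S\setminus\{0,q\}$ and $s\cdot(s-q)\le0$, then $|s|^2\le s\cdot q\le|s||q|$, so $0<|s|<|q|=R'$; equality $|s|=|q|$ would force $s=q$. But $S$ has no point in the core $0<|s|<R'$: there are no features; plane level points are excluded by Lemma 7(ii); level points from the sphere of this annulus have norm exactly $R'$; those from spheres of other annuli are excluded by Lemma 7(i); and subdivision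 points lie inside non-jump segments, so they are excluded by Lemma 11. So (1) holds for these jumps.

## 12. Empty balls on jumps across a shell

Now let $r>0$ and $o=0$. The branches do not pass exactly through $o$, and a step of length about $R'$ starts at distance about $r'$ from $o$. Lemma 5(d) gives $|t|\le11n^5D^2/M$ for matched points of a level, and the step is not short compared with $M$; this is too weak. The features at distance $w_{ef}$ now help: seen from the shell, a pair of lines is either star-like about a center of size $r$ or parallel-like on the scale $R$. In each case the sum in Lemma 5(e) is smaller than expected.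

**Lemma 13.** Let $e\ne f$ be (branches of) edges in the same sphere group of an annulus with $r>0$, $o=0$, of radius $M\in\{r',R'\}$; let $\kappa=\kappa_{ef}$, $D=D_{ef}(p_e)$, $p_f=\mu_{ef}(p_e)+tu_f$. Write points of $\bar e$ as $b_e+\xi u_e$ with $b_e\perp u_e$. Then one of the following holds.
(I) $\bar e\nparallel\bar f$, $c_{ef}=b_e+\xi_cu_e$ with $|\xi_c|\le r$, and $w_{ef}\le2r$; and with $s_{ef}(p_e)$ the signed distance of $p_e$ from $c_{ef}$ in direction $u_e$, abbreviated $s$, we have $|s-M|\le2M/A$ and $|t|\le0.1\kappa^2s$.
(II) $\kappa\le4D/R$ and $|t|\le160n^5D^2/R$.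

*Proof.* **Step 1: two types of pairs.** The purpose is the dichotomy. Call an ordered pair $(e,f)$ of members of the group *type I* if $\bar e\nparallel\bar f$, $|\xi_c|\le r$, $w_{ef}\le2r$, and *type II* otherwise. Since $u_e\cdot u_f>0$, $w_{ef}$ is the $w$ of (6).

Type II implies $\kappa\le4D/R$. This is trivial for parallel lines. Otherwise recall that $c_{ef}$ and $c_{ef}+w_{ef}u_e$ are features, so each has norm $\le r$ or $\ge R$. If $|\xi_c|>r$, then $|c_{ef}|\ge R$, $|\xi_c|\ge\sqrt{R^2-r^2}\ge R/2$, so $|s|\ge\frac R2-2R'\ge\frac R4$, and $D\ge\kappa|s|$ by (6). If $|\xi_c|\le r$ and $w_{ef}>2r$, then $\xi_c+w_{ef}>r$, so $|c_{ef}+w_{ef}u_e|\ge R$, hence $\xi_c+w_{ef}\ge\sqrt{R^2-r^2}\ge R/2$, $w_{ef}\ge R/4$, and $D\ge\kappa w_{ef}$ by (6).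

For type I, (13) and Lemma 5(c) give $|\xi(p_e)-M|\le\frac M{2A}+\frac{r^2}M\le\frac MA$, and $|\xi_c|\le r\le\frac MA$; so $|s-M|\le2M/A$. With $P=\mu_{ef}(p_e)-p_e$ and $U=u_f-u_e$, (6) and $h=\kappa w_{ef}\le2r\kappa$ give
$$|P-MU|\le h+|s-M|\kappa\le\frac{4M\kappa}A. \tag{22}$$
So for type I the displacement between matched points is almost exactly $M$ times the difference of directions, as in a star.

**Step 2: estimates for all pairs of the group.** The purpose is to restate the dichotomy for level points. For members $i\ne j$ put $d_{ij}=|y_i-y_j|\le1.01n\gamma M$ and $p_j=\mu_{ij}(p_i)+t_{ij}u_j$. By Lemma 5, $|t_{ij}|\le2.4n^3d_{ij}^2/M\le3n^4\gamma d_{ij}$, $M\kappa_{ij}\le1.5d_{ij}$ and $D_{ij}(p_i)\le1.5d_{ij}$. So with $\varepsilon=4n^4\gamma$, by (22), Step 1 and $R\ge AM$,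
$$\text{type I: } |p_j-p_i-M(u_j-u_i)|\le\varepsilon d_{ij};\qquad \text{type II: } M\kappa_{ij}\le\frac{6Md_{ij}}R\le\frac{6d_{ij}}A. \tag{23}$$
Let $d=d_{ef}$, let $e=i_0,\dots,i_l=f$ be the tree path, and $P_j,U_j$ as in Lemma 5(e). All $d_{ei_j}$ and $d_{i_jf}$ are at most $nd$.

**Step 3: $(e,f)$ of type I.** The purpose is to show that the terms in Lemma 5(e) almost cancel. We claim
$$|P_j-MU_j|\le3n\varepsilon d\qquad(1\le j\le l).$$
If $(e,i_j)$ is type I, (22) gives the bound $4M\kappa_{ei_j}/A\le6nd/A\leq3n\varepsilon d$. Let $(e,i_j)$ be type II, so $j<l$. If $(i_j,f)$ were type II too, then by the triangle inequality for directions $M\kappa_{ef}\le M\kappa_{ei_j}+M\kappa_{i_jf}\le12nd/A$, and (22) would give $D\le13nd/A$, against $D\ge d/(2.1n)$. So $(i_j,f)$ is type I. Subtracting (23) for $(i_j,f)$ from (23) for $(e,f)$ gives $|p_{i_j}-p_e-MU_j|\le(n+1)\varepsilon d$; and $|P_j-(p_{i_j}-p_e)|=|t_{ei_j}|\le n\varepsilon d$. This proves the claim. Now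
$$P_j\cdot U_{j+1}-P_{j+1}\cdot U_j=(P_j-MU_j)\cdot U_{j+1}-(P_{j+1}-MU_{j+1})\cdot U_j,$$
so by Lemma 5(e)
$$|t|\le n\cdot2\cdot3n\varepsilon d\cdot\frac{1.5nd}M=\frac{9n^3\varepsilon d^2}M=\frac{36n^7\gamma d^2}M.$$
Since $w_{ef}\le2r\le2M/A$ and $|s-M|\le2M/A$, $D^2=\kappa^2(w_{ef}^2+s^2)\le1.01\kappa^2s^2$, so $\kappa^2s\ge D^2/(1.03M)\ge0.2d^2/(n^2M)$, using $D\ge d/(2.1n)$. Hence $|t|\le180n^9\gamma\,\kappa^2s\le0.1\kappa^2s$, as $n^9\gamma\le10^{-9}N^{-1}$. This is (I).

**Step 4: $(e,f)$ of type II.** The purpose is to replace $M$ by the larger $R$ in the bound for $t$. We claim $|U_j|\le12nd/R$ for $1\le j\le l$. If $(e,i_j)$ is type II, $|U_j|\le6nd/R$ by (23). Let $(e,i_j)$ be type I, so $j<l$. If $(i_j,f)$ were type I, adding (23) for $(e,i_j)$ and $(i_j,f)$ would give $|p_f-p_e|\le M\kappa_{ef}+2n\varepsilon d\le\frac{6d}A+2n\varepsilon d$, against $|p_f-p_e|\ge0.9D\ge0.4d/n$, which follows from (10) and Lemma 5(d). So $(i_j,f)$ is type II and $|U_j|\le\kappa_{ef}+\kappa_{i_jf}\le\frac{6d}R+\frac{6nd}R\le\frac{12nd}R$. By Lemma 5(e)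
$$|t|\le n\cdot2\cdot1.5nd\cdot\frac{12nd}R=\frac{36n^3d^2}R\le\frac{160n^5D^2}R,$$
as $d\le2.1nD$. With Step 1 this is (II). $\square$

**Proof of (1) for jump segments with $r>0$.** Let $[p,q]$ be the jump segment of a branch of $e$, $u=u_e$ outward, $p=b+\xi_pu$, $q=b+\xi_qu$, $L=\xi_q-\xi_p$, $|b|\le r$. As in Step 1 above,
$$|\xi_p-r'|\le\frac{r'}A,\qquad |\xi_q-R'|\le\frac{R'}A.$$
Recall $r=r'/A$ and $R'\ge A^2r'$, so $r\le R'/A^3$. Suppose $s\in S\setminus\{p,q\}$ and $(s-p)\cdot(s-q)\le0$, and write $s=\xi_su+s_\perp$, $s_\perp\perp u$.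

**Step 1: $s$ is near one of the two spheres.** The purpose is to restrict $|s|$. By (2), with $\xi_m=\frac{\xi_p+\xi_q}2$,
$$|s|\le|b+\xi_mu|+\frac L2\le\xi_m+\frac{r^2}{2\xi_m}+\frac L2=\xi_q+\frac{r^2}{2\xi_m}\le R'\Bigl(1+\frac2A\Bigr).$$
Moreover $S$ has no point with $r'(1+\frac1A)<|s|<R'(1-\frac1A)$: there are no features, level points are excluded by Lemma 7, and subdivision points by Lemma 11.

**Step 2: $s$ is very close to $p$ or to $q$.** The purpose is to find an endpoint $z$ with $|s-z|\le4M/\sqrt A=4M/N^8$, where $M$ is the radius of the sphere of $z$.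

*Case $|s|\le r'(1+\frac1A)$.* Since $(s-p)\cdot(s-q)=|s-p|^2-L(s-p)\cdot u\le0$ and $s\ne p$, we get $\xi_s>\xi_p\ge r'(1-\frac1A)$. So $|s_\perp|^2=|s|^2-\xi_s^2\le4r'^2/A$, $0<\xi_s-\xi_p\le2r'/A$, and
$$|s-p|\le|s_\perp|+r+|\xi_s-\xi_p|\le\frac{3r'}{\sqrt A}.$$
Put $z=p$, $M=r'$.

*Case $|s|\ge R'(1-\frac1A)$.* Since $(s-p)\cdot(s-q)=|s-q|^2+L(s-q)\cdot u\le0$ and $s\ne q$, we get $\xi_s<\xi_q$. Expanding $(s-p)\cdot(s-q)\le0$ with $s\cdot(p+q)=2s\cdot b+\xi_s(\xi_p+\xi_q)$ and $p\cdot q\ge\xi_p\xi_q$ gives
$$|s|^2+\xi_p\xi_q\le\xi_s(\xi_p+\xi_q)+2r|s|.$$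
Here $|s|^2\ge(1-\frac2A)R'^2$, $\xi_p\xi_q\ge(1-\frac2A)R'\xi_p$, $\xi_p+\xi_q\le(1+\frac1A)(R'+\xi_p)$, and $2r|s|/(\xi_p+\xi_q)\le5r\le5R'/A^3$. Hence
$$\xi_s\ge\frac{(1-\frac2A)R'(R'+\xi_p)}{(1+\frac1A)(R'+\xi_p)}-\frac{5R'}{A^3}\ge R'\Bigl(1-\frac4A\Bigr).$$
So $|s_\perp|^2=|s|^2-\xi_s^2\le R'^2\bigl((1+\frac2A)^2-(1-\frac4A)^2\bigr)\le12R'^2/A$, $|\xi_s-\xi_q|\le5R'/A$, and
$$|s-q|\le|s_\perp|+r+\frac{5R'}A\le\frac{4R'}{\sqrt A}.$$
Put $z=q$, $M=R'$.

**Step 3: $s$ is the point of the level of $z$ on another edge.** The purpose is to bring in Lemma 13. By (16) $\rho(z)\ge0.97M$, so $s\notin F$; let $s\in g$. If $g=e$, Lemma 12 gives $|s-z|\ge\lambda(z)/(4k)\ge0.2M/N^6>4M/N^8$, a contradiction. So $g\ne e$. As $\operatorname{dist}(z,g)\le4M/N^8\le\gamma M/(100n)$, Lemma 6 gives a point $z_g\in g$ in the level of $z$. By (7) $D_{eg}(z)\le\sqrt2\cdot4M/N^8\le6M/N^8$, and by Lemma 5(d)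
$$|z_g-z|\le D_{eg}(z)+\frac{11n^5D_{eg}(z)^2}M\le\frac{12M}{N^8}.$$
So $|s-z_g|\le16M/N^8<0.2M/N^6\le\lambda(z_g)/(4k)$, and Lemma 12 on $g$ forces $s=z_g$.

**Step 4: contradiction.** The purpose is to evaluate the sign of $(s-p)\cdot(s-q)$. Put $v=s-z$, $\kappa=\kappa_{eg}$, $D=D_{eg}(z)$, which is positive by Lemma 5(d), and let $t$ be defined by $s=z_g=\mu_{eg}(z)+tu_g$. For non-parallel lines let $s_0=s_{eg}(z)$ be the signed distance of $z$ from $c_{eg}$ in direction $u$. Then
$$(s-p)\cdot(s-q)=\begin{cases}|v|^2-Lv\cdot u&\text{if }z=p,\\ |v|^2+Lv\cdot u&\text{if }z=q.\end{cases}$$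
Apply Lemma 13 to $(e,g)$.

*Alternative (II).* By (10), $|v\cdot u|\le|t|+\frac{\kappa D}2\le162n^5D^2/R$, and $L\le2R'=2R/A$. So
$$|v|^2-L|v\cdot u|\ge0.9D^2-\frac{324n^5D^2}A>0,$$
a contradiction for both $z=p$ and $z=q$.

*Alternative (I), $z=p$.* Here $\kappa>0$ and $s_0>0$. By (9), $v\cdot u\le|t|-\frac12\kappa^2s_0\le0.1\kappa^2s_0-0.5\kappa^2s_0<0$, so $|v|^2-Lv\cdot u>0$, a contradiction. The lines spread outwards, so at the inner end $s$ lies behind $p$.

*Alternative (I), $z=q$.* By (9), $v\cdot u\ge-|t|-\frac12\kappa^2s_0\ge-0.6\kappa^2s_0$. As $\xi_p\ge r\ge\xi_c$, where $c_{eg}=b+\xi_cu$, we have $L=\xi_q-\xi_p\le\xi_q-\xi_c=s_0$. By (9) and $D\ge\kappa s_0$,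
$$|v|^2\ge\kappa^2s_0^2-|t|\kappa^2s_0\ge\kappa^2s_0^2(1-0.1\kappa^2)\ge0.9\kappa^2s_0^2.$$
So $|v|^2+Lv\cdot u\ge(0.9-0.6)\kappa^2s_0^2>0$, a contradiction.

Thus (1) holds for all three kinds of consecutive pairs: fine steps (Section 10), jump segments with $r=0$ (Section 11) and jump segments with $r>0$. With the count of Section 9 this proves Theorem 1, and by Section 2 also Corollary 2. $\blacksquare$
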